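
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Families of $(q+1)$-sets with no two members meeting in exactly one point}


\begin{abstract}
Let $q\ge 3$ and $n=q^2+q+1$. We prove that a family of $(q+1)$-subsets of an $n$-set, no two of which meet in exactly one point, has at most $\binom{n-2}{q-1}$ members, and that equality holds only for the family of all $(q+1)$-sets containing a fixed pair of points. When a projective plane of order $q$ exists, this proves a conjecture on the cocliques for which the clique--coclique bound is tight. Eigenvalues of the Johnson scheme show that the characteristic function of an extremal family is a sum of weights over pairs of points. An integrality argument, based on the effect of exchanging one point for another, then determines the family. We also prove a version for two families, a characterization of the families that contain exactly one line of every copy of a given plane, and a lower bound for a chromatic number.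
\end{abstract}

\section{The question and the results}

\subsection{The bound given by a projective plane}

Let $q\ge 2$ be an integer, and put
\[
n=q^2+q+1,\qquad k=q+1 .
\]
Let $X$ be an $n$-set, $\mathcal K=\binom Xk$ the set of its $k$-subsets, and $v=|\mathcal K|=\binom nk$. The graph $\Gamma_1(n,k)$ has vertex set $\mathcal K$, and two $k$-sets are adjacent if and only if they intersect in exactly one point. How large can a coclique (independent set) of this graph be, and what do the largest ones look like?

The parameters are those of a projective plane of order $q$. If such a plane $P$ exists on the point set $X$, then its $n$ lines are $k$-sets, any two of which meet in exactly one point, so they form a clique of size $n$. For a permutation $\pi\in\mathrm{Sym}(X)$ let $\pi P$ be the image of $P$. If $\mathcal F$ is a coclique, then each $\pi P$ has at most one line in $\mathcal F$. When $\pi$ is uniformly random, each of the $n$ lines of $P$ is mapped to a uniformly random $k$-set, so the expected number of lines of $\pi P$ in $\mathcal F$ is $n|\mathcal F|/v$. Hence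
\begin{equation}\label{eq:bound}
|\mathcal F|\le \frac vn=\frac{n-1}{k(k-1)}\binom{n-2}{k-2}=\binom{n-2}{k-2},
\end{equation}
the last equality because $k(k-1)=q(q+1)=n-1$.

The bound is attained by a \emph{$2$-star}, the family of all $k$-sets containing a fixed pair of points: two of its members meet in at least two points. This is the construction one would guess. But a coclique may also contain disjoint sets, and the question is whether disjointness can ever help.

For $q=2$ it can. Let $\ell$ be a line of the Fano plane. The line $\ell$ and the four $3$-subsets of $X\setminus\ell$ form a coclique: two triples inside a $4$-set meet in two points, and all four triples are disjoint from $\ell$. It has $5=\binom{5}{1}$ members, so it is extremal, and it is not a $2$-star. These seven \emph{Fano families} even partition all $35$ triples. Indeed, a line meets every other line, so it belongs only to its own family. Three non-collinear points are met by $3\cdot 3-3=6$ lines, since each point is on three lines and each pair of the points is on one common line. So they are disjoint from exactly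 one line $\ell$ and belong to the family of that $\ell$ only. Thus $\Gamma_1(7,3)$ has a coloring with $7$ colors.

The conjecture, which we take from \cite{source}, is that $q=2$ is an exception: for $q>2$ (such that a plane of order $q$ exists), a coclique attaining the bound \eqref{eq:bound} must be a $2$-star. This is known for $q=3$ and $q=4$. We prove the conjecture for all $q>2$. The existence of a plane is not needed; both the bound and the characterization hold for every integer $q\ge3$.

\subsection{Results}

From now on $q\ge 3$, except where $q=2$ is explicitly allowed, and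
\[
s=\binom{n-2}{k-2}=\binom{n-2}{q-1}=\frac vn .
\]

\begin{theorem}\label{thm:main}
Let $q\ge3$. Every coclique of $\Gamma_1(n,k)$ has size at most $\binom{n-2}{k-2}$, with equality if and only if it is a $2$-star.
\end{theorem}

\begin{theorem}\label{thm:cross}
Let $q\ge3$. If $\mathcal F_1,\mathcal F_2\subseteq\mathcal K$ satisfy $|A\cap B|\ne1$ for all $A\in\mathcal F_1$ and $B\in\mathcal F_2$, then
\[
|\mathcal F_1|\,|\mathcal F_2|\le\binom{n-2}{k-2}^{2},
\]
with equality if and only if $\mathcal F_1=\mathcal F_2$ is a $2$-star.
\end{theorem}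

Theorem~\ref{thm:main} is the case in which $\mathcal F_1=\mathcal F_2$ is the given coclique; note that $|A\cap A|=k\ne1$.

For a set $T\subseteq X$ let $x_T:\mathcal K\to\mathbb R$ be the function with $x_T(A)=1$ if $T\subseteq A$ and $x_T(A)=0$ otherwise. For $0\le i\le k$ let $U_i\subseteq\mathbb R^{\mathcal K}$ be the span of the functions $x_T$ with $|T|=i$. The characteristic function of a $2$-star is one of the functions spanning $U_2$. The eigenvalues of $\Gamma_1(n,k)$ show only that an extremal family has its characteristic function somewhere in $U_2$, a space of linear combinations. The following theorem supplies the rest, and its proof is the core of the paper.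

\begin{theorem}\label{thm:U2}
Let $q\ge3$. If $\mathcal F\subseteq\mathcal K$, $|\mathcal F|=\binom{n-2}{k-2}$ and $\chi_{\mathcal F}\in U_2$, then $\mathcal F$ is a $2$-star.
\end{theorem}

The averaging argument for \eqref{eq:bound} shows that, if a plane $P$ exists, an extremal coclique contains exactly one line of every copy $\pi P$. This property alone characterizes $2$-stars.

\begin{theorem}\label{thm:trans}
Let $P$ be a projective plane of order $q\ge3$ on $X$. A family $\mathcal F\subseteq\mathcal K$, not assumed to be a coclique, contains exactly one line of each plane $\pi P$, $\pi\in\mathrm{Sym}(X)$, if and only if $\mathcal F$ is a $2$-star.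
\end{theorem}

\begin{corollary}\label{cor:chi}
For $q\ge3$ the chromatic number of $\Gamma_1(n,k)$ is greater than $n$.
\end{corollary}

For $q=2$ the chromatic number is $7=n$: the seven lines of the Fano plane form a clique, and the Fano families give a $7$-coloring.

Section~\ref{sec:eig} computes the eigenvalues and deduces Theorem~\ref{thm:cross} from Theorem~\ref{thm:U2}. Section~\ref{sec:idea} explains the idea behind Theorem~\ref{thm:U2} and what goes wrong for $q=2$. Section~\ref{sec:U2} contains the proof for all $q\ge 3$, and Section~\ref{sec:trans} the proofs of Theorem~\ref{thm:trans} and Corollary~\ref{cor:chi}.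

\section{Eigenvalues, and the reduction to $U_2$}\label{sec:eig}

\subsection{The Johnson scheme}

In this subsection $q\ge2$ unless stated otherwise. The group $\mathrm{Sym}(X)$ acts on $\mathbb R^{\mathcal K}$ by permuting $\mathcal K$. We use the following standard facts (Delsarte \cite{Delsarte}; Godsil and Meagher \cite{GodsilMeagher}). Since $k\le n/2$, there is an orthogonal decomposition
\[
\mathbb R^{\mathcal K}=V_0\oplus V_1\oplus\dots\oplus V_k
\]
into pairwise non-isomorphic, absolutely irreducible $\mathrm{Sym}(X)$-modules, such that $V_0$ consists of the constants and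
\[
U_i=V_0\oplus\dots\oplus V_i\qquad(0\le i\le k).
\]
In particular $V_j=U_j\cap U_{j-1}^{\perp}$ for $j\ge1$. By Schur's lemma, a matrix that commutes with $\mathrm{Sym}(X)$ acts on each $V_j$ as a scalar. Since the $V_j$ are irreducible and pairwise non-isomorphic, every submodule of $\mathbb R^{\mathcal K}$ is the sum of some of them.

Let $M$ be the adjacency matrix of $\Gamma_1(n,k)$. It commutes with $\mathrm{Sym}(X)$; let $\lambda_j$ be the scalar by which it acts on $V_j$.

\begin{lemma}\label{lem:formula}
For $q\ge2$ and $0\le j\le k$,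
\[
\lambda_j=(-1)^j\binom{q^2-j}{q+1-j}\left[\frac{(q+1-j)^2}{q(q-1)}-j\right].
\]
\end{lemma}

\begin{proof}
We evaluate $M\varphi=\lambda_j\varphi$ at one point, for a convenient $\varphi\in V_j$. Take distinct points $a_1,\dots,a_j,b_1,\dots,b_j$ of $X$, which is possible since $2k\le n$, and let
\[
\varphi=\prod_{i=1}^j\bigl(x_{\{a_i\}}-x_{\{b_i\}}\bigr).
\]
Expanding the product shows $\varphi\in U_j$. If $j\ge1$ and $|T|=j-1$, then some pair $\{a_i,b_i\}$ is disjoint from $T$. The transposition $(a_i\,b_i)$ fixes $x_T$ and negates $\varphi$, so $\varphi\perp x_T$. Hence $\varphi\perp U_{j-1}$, and $\varphi\in V_j$. For $j=0$ we have $\varphi=\mathbf 1\in V_0$.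

Let $A$ be a $k$-set containing all the $a_i$ and none of the $b_i$. Then $\varphi(A)=1$, so
\[
\lambda_j=(M\varphi)(A)=\sum_{|A\cap B|=1}\varphi(B).
\]
A set $B$ contributes only if it contains exactly one point of each pair $\{a_i,b_i\}$, and it contains at most one $a_i$ because $|A\cap B|=1$. Outside $A\cup\{b_1,\dots,b_j\}$ there are $n-k-j=q^2-j$ points.
\begin{itemize}
\item If $B$ contains all the $b_i$ and no $a_i$, then $\varphi(B)=(-1)^j$. The other $k-j$ points of $B$ are one of the $k-j$ points of $A\setminus\{a_1,\dots,a_j\}$ and $k-j-1$ of the $q^2-j$ points. There are $(k-j)\binom{q^2-j}{k-j-1}$ such sets (none if $j=k$).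
\item If $B$ contains exactly one $a_i$, then $\varphi(B)=(-1)^{j-1}$. There are $j$ choices for $i$, and the other $k-j$ points of $B$, besides $a_i$ and the $j-1$ points $b_h$ with $h\ne i$, are among the $q^2-j$ points. There are $j\binom{q^2-j}{k-j}$ such sets (none if $j=0$).
\end{itemize}
Since $\binom{q^2-j}{k-j-1}=\binom{q^2-j}{k-j}\frac{k-j}{q^2-k+1}$ and $q^2-k+1=q(q-1)$, the sum of the two contributions is the stated formula.
\end{proof}

For $q=3$ the formula gives $(\lambda_0,\dots,\lambda_4)=(336,-28,-28,17,-4)$. The coincidence $\lambda_1=\lambda_2=-\lambda_0/(n-1)$ and the smaller size of all later eigenvalues persist for all $q\ge3$.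

\begin{lemma}\label{lem:eig}
Let $q\ge3$ and put $\lambda=\frac1{q-1}\binom{q^2-1}{q}>0$. Then
\[
\lambda_0=(n-1)\lambda,\qquad \lambda_1=\lambda_2=-\lambda,\qquad |\lambda_j|<\lambda\quad(3\le j\le k).
\]
\end{lemma}

\begin{proof}
First,
\[
\lambda_1=-\binom{q^2-1}{q}\left(\frac q{q-1}-1\right)=-\frac{1}{q-1}\binom{q^2-1}{q}=-\lambda .
\]
Since $\binom{q^2-1}{q}=\frac{q^2-1}{q}\binom{q^2-2}{q-1}$, we have $\lambda=\frac{q+1}{q}\binom{q^2-2}{q-1}$, and therefore
\[
\lambda_2=\binom{q^2-2}{q-1}\left(\frac{q-1}q-2\right)=-\frac{q+1}q\binom{q^2-2}{q-1}=-\lambda .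
\]
Since $\binom{q^2}{q+1}=\frac{q(q-1)}{q+1}\binom{q^2}{q}$ and $\binom{q^2}{q}=\frac{q}{q-1}\binom{q^2-1}{q}$,
\[
\lambda_0=\frac{(q+1)^2}{q(q-1)}\binom{q^2}{q+1}=(q+1)\binom{q^2}{q}=q(q+1)\lambda=(n-1)\lambda .
\]

Now let $j\ge3$. Then $0\le\frac{(q+1-j)^2}{q(q-1)}<1$, so the bracket in Lemma~\ref{lem:formula} lies between $-j$ and $0$, and $|\lambda_j|\le t_j$, where $t_j=j\binom{q^2-j}{q+1-j}$. For $3\le j<k$,
\[
\frac{t_{j+1}}{t_j}=\frac{j+1}j\cdot\frac{q+1-j}{q^2-j}\le\frac43\cdot\frac{q-2}{q^2-3}<1 .
\]
Here we used that $\frac{q+1-j}{q^2-j}$ decreases in $j$, because $q+1<q^2$, and that $3(q^2-3)-4(q-2)=3q^2-4q-1>0$. So $|\lambda_j|\le t_3=3\binom{q^2-3}{q-2}$ for all $j\ge3$. On the other hand,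
\[
\lambda=\frac{q+1}{q}\binom{q^2-2}{q-1}=\frac{(q+1)(q^2-2)}{q(q-1)}\binom{q^2-3}{q-2},
\]
and $(q+1)(q^2-2)-3q(q-1)=(q-2)(q^2+1)>0$. Hence $t_3<\lambda$.
\end{proof}

For $q=2$ the eigenvalues are $(18,-3,-3,3)$, and the strict inequality fails for $j=3$.

\subsection{Proof of Theorem~\ref{thm:cross}, given Theorem~\ref{thm:U2}}

The proof is the ratio bound argument, carried out for two families. If one of the families is empty, the product is $0<s^2$. Otherwise put $\mu_i=|\mathcal F_i|/v$ and write $\chi_{\mathcal F_i}=\mu_i\mathbf 1+f_i$ with $f_i\perp\mathbf 1$. Then $\|f_i\|^2=v\mu_i(1-\mu_i)$. The number $\chi_{\mathcal F_1}^{\top}M\chi_{\mathcal F_2}$ counts the pairs $(A,B)\in\mathcal F_1\times\mathcal F_2$ with $|A\cap B|=1$, so it is $0$. By Lemma~\ref{lem:eig}, $M$ has norm $\lambda$ on $\mathbf 1^{\perp}$. Thus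
\begin{equation}\label{eq:ratio}
0=\lambda_0v\mu_1\mu_2+f_1^{\top}Mf_2\ \ge\ \lambda_0v\mu_1\mu_2-\lambda\|f_1\|\|f_2\| .
\end{equation}
Let $m=\sqrt{\mu_1\mu_2}>0$. Dividing by $vm$ gives
\[
\lambda_0m\le\lambda\sqrt{(1-\mu_1)(1-\mu_2)}\le\lambda(1-m),
\]
where the last step is $(1-\mu_1)(1-\mu_2)=1-(\mu_1+\mu_2)+m^2\le(1-m)^2$, that is, $\mu_1+\mu_2\ge2m$. So $m\le\lambda/(\lambda_0+\lambda)=1/n$, which means $\sqrt{|\mathcal F_1||\mathcal F_2|}\le v/n=s$.

Suppose equality holds. Then all the inequalities above are equalities. So $\mu_1+\mu_2=2m$, which gives $\mu_1=\mu_2=1/n$ and $\|f_1\|=\|f_2\|\ne0$. Equality in \eqref{eq:ratio} gives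
\[
\lambda\|f_1\|\|f_2\|=-f_1^{\top}Mf_2\le\|f_1\|\|Mf_2\|\le\lambda\|f_1\|\|f_2\| ,
\]
so $\|Mf_2\|=\lambda\|f_2\|$. Since $|\lambda_j|<\lambda$ for $j\ge3$, the components of $f_2$ in $V_3,\dots,V_k$ vanish. Thus $f_2\in V_1+V_2$ and $Mf_2=-\lambda f_2$. Hence $f_1^{\top}f_2=\|f_1\|\|f_2\|$ with $\|f_1\|=\|f_2\|$, so $f_1=f_2$. Therefore $\mathcal F_1=\mathcal F_2=:\mathcal F$, with $|\mathcal F|=v/n=s$ and $\chi_{\mathcal F}\in V_0+V_1+V_2=U_2$. By Theorem~\ref{thm:U2}, $\mathcal F$ is a $2$-star.

Conversely, if $\mathcal F_1=\mathcal F_2$ is a $2$-star, its members meet pairwise in at least two points, and the product of the sizes is $s^2$. \qed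

\medskip

It remains to prove Theorem~\ref{thm:U2}.

\section{Weights on pairs, and the idea of the proof}\label{sec:idea}

\subsection{From pairs to points}

Suppose that $f=\chi_{\mathcal F}\in U_2$. Then there is a weight $w:\binom X2\to\mathbb R$ with
\[
f(A)=\sum_{p\in\binom A2}w(p)\qquad\text{for all }A\in\mathcal K .
\]
For a $2$-star one can take $w$ to be $1$ on one pair and $0$ elsewhere. In general the weights are real numbers, and apart from the size of $\mathcal F$ we know only that every $k$-set has total weight $0$ or $1$. To pass from weights on pairs to weights on points we take a difference. Fix distinct points $a,b\in X$ and let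
\[
Y=X\setminus\{a,b\},\qquad u_{ab}(y)=w(ay)-w(by)\quad(y\in Y),
\]
where $ay$ stands for the pair $\{a,y\}$. For a $q$-subset $B$ of $Y$, the pairs inside $B$ cancel from $f(B\cup\{a\})-f(B\cup\{b\})$, which leaves
\begin{equation}\label{eq:diff}
f(B\cup\{a\})-f(B\cup\{b\})=\sum_{y\in B}u_{ab}(y)\in\{-1,0,1\}.
\end{equation}
We write $u(B)=\sum_{y\in B}u(y)$ for a function $u$ on $Y$.

\subsection{Outline}

The proof of Theorem~\ref{thm:U2} has three steps. The numbers in parentheses are those for $q=3$, where $n=13$, $k=4$, $|Y|=11$ and $s=\binom{11}2=55$. Let $u=u_{ab}$.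
\begin{enumerate}
\item Since every $q$-subset of $Y$ has $u$-sum in $\{-1,0,1\}$ and $q\ge3$, the function $u$ equals a constant $c$ outside at most two points, and $u-c$ is integer-valued.
\item If $c\ne0$, then \eqref{eq:diff} forces into $\mathcal F$ either all sets $B\cup\{a\}$ or all sets $B\cup\{b\}$, for all $q$-subsets $B$ of a set of at least $n-4$ points. These are too many ($\binom93=84>55$). So $c=0$, and \eqref{eq:diff} then shows that $u$ takes each of the values $1$ and $-1$ at most once and is $0$ elsewhere.
\item If $u=0$, then the transposition $(a\,b)$ preserves $\mathcal F$. If, say, $u(x)=1$, then \eqref{eq:diff} forces into $\mathcal F$ all $k$-sets that contain the pair $e=\{a,x\}$ and avoid a certain second pair ($\binom92=36$ sets). Two different pairs $e$ would make $\mathcal F$ too large ($36+36-\binom{10}1=62>55$). So only one pair $e$ arises in this way, all transpositions of points outside $e$ preserve $\mathcal F$, and $\mathcal F$ is the $2$-star on $e$.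
\end{enumerate}

\subsection{Non-integer differences, and the case $q=2$}\label{sub:q2}

The constant $c$ in the outline can be non-zero if the size of $\mathcal F$ is ignored. For every $q$, the family of all $k$-sets containing a point $a$ is represented by the weight $\frac1q$ on each pair through $a$ and $0$ elsewhere, and then $u_{ab}=\frac1q$ on all of $Y$.

For $q=2$ this cannot be excluded by size. Let $\mathcal F$ be the Fano family of a line $\ell$. Put $w(p)=\frac13$ if $p\subseteq\ell$ or $p\cap\ell=\emptyset$, and $w(p)=-\frac16$ if $p$ has exactly one point in $\ell$. The weight of a triple in $\ell$ or in $X\setminus\ell$ is $3\cdot\frac13=1$; the weight of any other triple is $\frac13-2\cdot\frac16=0$. So $\chi_{\mathcal F}\in U_2$, and Theorem~\ref{thm:U2} is false for $q=2$. For $a\in\ell$ and $b\notin\ell$, the function $u_{ab}$ is $\frac12$ at the two points of $\ell\setminus\{a\}$ and $-\frac12$ at the three remaining points. So $c=-\frac12$, but the sets $B\cup\{b\}$ that this forces into $\mathcal F$ number only $\binom32=3$, which is less than $s=5$.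

\section{Proof of Theorem~\ref{thm:U2}}\label{sec:U2}

\subsection{Two lemmas}

The first lemma is the first step of the outline.

\begin{lemma}\label{lem:const}
Let $q\ge3$, let $Y$ be a set with $|Y|\ge2q$, and let $u:Y\to\mathbb R$ satisfy $u(B)\in\{-1,0,1\}$ for every $q$-subset $B$ of $Y$. Then there is a real number $c$ such that $u-c$ is integer-valued and $u(y)\ne c$ for at most two points $y\in Y$.
\end{lemma}

\begin{proof}
For distinct $y,z\in Y$, choose $q-1$ further points of $Y$ and add them to $\{y\}$ and to $\{z\}$. The two resulting sums are integers and differ by $u(y)-u(z)$, so $u(y)-u(z)\in\mathbb Z$.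

Let $N=|Y|$ and order $Y$ so that $u(y_1)\ge\dots\ge u(y_N)$. Put $d_i=u(y_i)-u(y_{N+1-i})$ for $1\le i\le q$. As $N\ge2q$, the first $q$ and the last $q$ points form disjoint sets, each with sum in $\{-1,0,1\}$, so
\[
d_1+\dots+d_q\le2 .
\]
The $d_i$ are non-negative integers with $d_1\ge\dots\ge d_q$, and $q\ge3$, so $d_3=0$ (otherwise $d_1+d_2+d_3\ge3$). Thus $u$ has a constant value $c$ on $y_3,\dots,y_{N-2}$. By the first paragraph $u-c$ is integer-valued. Since $u(y_1),u(y_2)\ge c\ge u(y_{N-1}),u(y_N)$,
\[
|u(y_1)-c|+|u(y_2)-c|+|u(y_{N-1})-c|+|u(y_N)-c|=d_1+d_2\le2 .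
\]
At most two of these four non-negative integers are non-zero.
\end{proof}

The second lemma contains the two counts for which the size of $\mathcal F$ matters.

\begin{lemma}\label{lem:count}
For $q\ge3$,
\[
\text{(a)}\quad \binom{n-4}{q}>s,\qquad\qquad
\text{(b)}\quad 2\binom{n-4}{q-1}-\binom{n-3}{q-2}>s .
\]
\end{lemma}

\begin{proof}
Recall $s=\binom{n-2}{q-1}$, and note $n-2=q^2+q-1$ and $n-3=q^2+q-2=(q-1)(q+2)$.

(a) We have
\[
\frac1s\binom{n-4}{q}=\frac{q^2(q^2-1)(q^2-2)}{q(q^2+q-1)(q^2+q-2)}=\frac{q(q+1)(q^2-2)}{(q+2)(q^2+q-1)} .
\]
The numerator of the last fraction is $q^4+q^3-2q^2-2q$ and its denominator is $q^3+3q^2+q-2$. Their difference is $q^4-5q^2-3q+2\ge4q^2-3q+2>0$, where we used $q^2\ge9$.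

(b) We have
\[
\frac1s\binom{n-4}{q-1}=\frac{q^2(q^2-1)}{(q^2+q-1)(q^2+q-2)}=\frac{q^2(q+1)}{(q+2)(q^2+q-1)},\qquad
\frac1s\binom{n-3}{q-2}=\frac{q-1}{q^2+q-1} .
\]
After division by $s$ and multiplication by $(q+2)(q^2+q-1)$, the claim is that
\[
2q^2(q+1)-(q-1)(q+2)-(q+2)(q^2+q-1)=q^3-2q^2-2q+4=(q-2)(q^2-2)
\]
is positive, which is true.
\end{proof}

\subsection{The shape of the differences}

Let $\mathcal F$ be as in Theorem~\ref{thm:U2}, let $w$ be a weight representing $f=\chi_{\mathcal F}$, and define $u_{ab}$ as in Section~\ref{sec:idea}. For disjoint pairs $e,g\subseteq X$ put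
\[
S(e;g)=\{A\in\mathcal K:\ e\subseteq A,\ A\cap g=\emptyset\},\qquad |S(e;g)|=\binom{n-4}{k-2}=\binom{n-4}{q-1}.
\]

\begin{lemma}\label{lem:shape}
Let $a,b\in X$ be distinct. Then $u_{ab}$ takes each of the values $1$ and $-1$ at most once and is $0$ elsewhere. Moreover:
\begin{itemize}
\item[(i)] if $u_{ab}=0$, then $\mathcal F$ is invariant under the transposition $(a\,b)$;
\item[(ii)] if $u_{ab}\ne0$, then $\mathcal F\supseteq S(e;g)$ for some disjoint pairs $e,g$ with $e\cap\{a,b\}\ne\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $u=u_{ab}$ and $Y=X\setminus\{a,b\}$. Then $|Y|=q^2+q-1\ge2q$, so by \eqref{eq:diff} Lemma~\ref{lem:const} applies. Let $c$ be the constant it provides and $E=\{y\in Y:u(y)\ne c\}$, so $|E|\le2$.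

We show $c=0$. There are at least $n-4$ points in $Y\setminus E$. For a $q$-subset $B$ of $Y\setminus E$ we have $u(B)=qc$, so $qc\in\{-1,0,1\}$. If $qc=1$, then \eqref{eq:diff} forces $f(B\cup\{a\})=1$, so $B\cup\{a\}\in\mathcal F$, for every such $B$. If $qc=-1$, then in the same way $B\cup\{b\}\in\mathcal F$ for every such $B$. In both cases $|\mathcal F|\ge\binom{n-4}{q}>s$ by Lemma~\ref{lem:count}(a), a contradiction. So $c=0$.

Hence $u$ is integer-valued and vanishes outside $E$. Let $y\in E$ and choose a $q$-subset $B$ of $Y$ with $B\cap E=\{y\}$. Then $u(y)=u(B)\in\{-1,0,1\}$, so $u(y)=\pm1$. If $E=\{y,z\}$ with $y\ne z$, a $q$-subset $B\supseteq E$ gives $u(y)+u(z)=u(B)\in\{-1,0,1\}$, so $u(y)$ and $u(z)$ are not equal. This proves the first statement.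

(i) Sets that contain both or neither of $a,b$ are fixed by $(a\,b)$. If $u=0$, then \eqref{eq:diff} says $f(B\cup\{a\})=f(B\cup\{b\})$ for all $q$-subsets $B$ of $Y$, which covers the other $k$-sets.

(ii) Since $u_{ba}=-u_{ab}$, we may interchange $a$ and $b$ and so assume that $u(x)=1$ for some $x\in Y$. Let $y$ be the point with $u(y)=-1$ if there is one, and any point of $Y\setminus\{x\}$ otherwise. A set $A\in S(\{a,x\};\{b,y\})$ is of the form $A=B\cup\{a\}$, where $B$ is a $q$-subset of $Y$ with $x\in B$ and $y\notin B$. Then $u(B)=1$, and \eqref{eq:diff} gives $A\in\mathcal F$. So the pairs $e=\{a,x\}$ and $g=\{b,y\}$ have the required property.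
\end{proof}

\subsection{A single pair remains}

\begin{proof}[Proof of Theorem~\ref{thm:U2}]
Since $0<s<v$, the family $\mathcal F$ is neither empty nor equal to $\mathcal K$. The transpositions generate $\mathrm{Sym}(X)$, which is transitive on $\mathcal K$, so some transposition does not preserve $\mathcal F$. By Lemma~\ref{lem:shape}, $\mathcal F\supseteq S(e;g)$ for some disjoint pairs $e,g$.

The pair $e$ is unique. Suppose that also $\mathcal F\supseteq S(e';g')$ with $e'\ne e$. Every set in $S(e;g)\cap S(e';g')$ contains $e\cup e'$, which has at least three points, so there are at most $\binom{n-3}{k-3}=\binom{n-3}{q-2}$ such sets. Hence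
\[
|\mathcal F|\ge2\binom{n-4}{q-1}-\binom{n-3}{q-2}>s
\]
by Lemma~\ref{lem:count}(b), a contradiction.

Now let $a,b$ be distinct points of $X\setminus e$. If $u_{ab}\ne0$, then Lemma~\ref{lem:shape}(ii) gives $\mathcal F\supseteq S(e';g')$ with $e'$ meeting $\{a,b\}$, so $e'\ne e$, contrary to uniqueness. Hence $u_{ab}=0$, and $\mathcal F$ is invariant under $(a\,b)$. It follows that $\mathcal F$ is invariant under $\mathrm{Sym}(X\setminus e)$, so whether a $k$-set $A$ belongs to $\mathcal F$ depends only on $A\cap e$. Since $\mathcal F$ contains $S(e;g)\ne\emptyset$, it contains a set $A\supseteq e$, hence all $k$-sets containing $e$. There are $\binom{n-2}{k-2}=|\mathcal F|$ of these, so $\mathcal F$ is the $2$-star on $e$.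
\end{proof}

This also completes the proofs of Theorems~\ref{thm:cross} and~\ref{thm:main}.

\section{Transversals of the copies of a plane, and colorings}\label{sec:trans}

For Theorem~\ref{thm:trans} the family is not assumed to be a coclique, so the argument of Section~\ref{sec:eig} is not available. Instead we show that the copies of $P$ span enough of $\mathbb R^{\mathcal K}$ to force $\chi_{\mathcal F}\in U_2$.

\begin{proof}[Proof of Theorem~\ref{thm:trans}]
A $2$-star contains exactly one line of each plane $\pi P$, namely the line through its two points.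

Conversely, let $\mathcal F$ contain exactly one line of each $\pi P$. Averaging over $\pi$, as for \eqref{eq:bound}, gives $n|\mathcal F|/v=1$, so $|\mathcal F|=s$.

Let $p\in\mathbb R^{\mathcal K}$ be the characteristic vector of the set of lines of $P$, let $E_j$ be the orthogonal projection onto $V_j$, and let $m_j=\dim V_j$. As $E_j$ commutes with $\mathrm{Sym}(X)$, its entry $E_j(A,B)$ depends only on $|A\cap B|$. The diagonal entry is $m_j/v$, because the trace of $E_j$ is $m_j$. Let $\varepsilon$ be the entry for $|A\cap B|=1$. Since $\Gamma_1(n,k)$ is regular of degree $\lambda_0$,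
\[
\lambda_jm_j=\mathrm{tr}(E_jM)=v\lambda_0\,\varepsilon,\qquad\text{so}\qquad \varepsilon=\frac{m_j}{v}\cdot\frac{\lambda_j}{\lambda_0}.
\]
Any two distinct lines of $P$ meet in exactly one point, and $\lambda_0=(n-1)\lambda$. Therefore
\begin{equation}\label{eq:proj}
\|E_jp\|^2=p^{\top}E_jp=\frac{m_j}{v}\left(n+n(n-1)\frac{\lambda_j}{\lambda_0}\right)=\frac{m_jn}{v}\left(1+\frac{\lambda_j}{\lambda}\right),
\end{equation}
which is positive for $j\ge3$ by Lemma~\ref{lem:eig}.

Let $W$ be the span of all the vectors $\pi p$. It is a submodule of $\mathbb R^{\mathcal K}$, hence the sum of some of the $V_j$. If $V_j$ is not among them, then $E_jW=0$, so $E_jp=0$. By \eqref{eq:proj}, $W\supseteq V_j$ for all $j\ge3$. For every $\pi$,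
\[
\Bigl(\chi_{\mathcal F}-\frac1n\mathbf 1\Bigr)^{\top}\pi p=1-\frac1n\cdot n=0 ,
\]
so $\chi_{\mathcal F}-\frac1n\mathbf 1$ is orthogonal to $W$, and thus to $V_j$ for every $j\ge3$. Hence $\chi_{\mathcal F}\in U_2$, and Theorem~\ref{thm:U2} shows that $\mathcal F$ is a $2$-star.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:chi}]
By Theorem~\ref{thm:main} cocliques have size at most $v/n$. So a coloring with at most $n$ colors would partition $\mathcal K$ into exactly $n$ cocliques of size $v/n$, each of which is a $2$-star. But two pairs of points have at most four points in their union and $k\ge4$, so any two $2$-stars share a $k$-set. This is a contradiction.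
\end{proof}

\begin{remark}
The condition $q>2$ cannot be dropped from any of the results. For $q=2$, the Fano families are counterexamples to the equality statements in Theorems~\ref{thm:main} and~\ref{thm:cross}, and by the weights in Section~\ref{sub:q2} also to Theorem~\ref{thm:U2}. A Fano family contains at most one line of each copy of the plane and, since it has size $v/n$, one line on average. Hence it contains exactly one line of each copy, which makes it a counterexample to Theorem~\ref{thm:trans}. The $7$-coloring of $\Gamma_1(7,3)$ is a counterexample to Corollary~\ref{cor:chi}.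
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Synchronization, Association Schemes And Steiner Systems},
\url{http://www-groups.mcs.st-andrews.ac.uk/~pjc/talks/bcc27/scheme1.pdf}.

\bibitem{Delsarte}
Delsarte, 1973.

\bibitem{GodsilMeagher}
Godsil and Meagher, \emph{Erd\H{o}s--Ko--Rado Theorems: Algebraic Approaches}, Chapter~6.
\end{thebibliography}

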